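# Entropy of $q$-modal interval maps with a prescribed Sharkovskii type

## Interval maps, laps and Sharkovskii types

Throughout, $I$ is a compact interval, $f:I\to I$ is continuous, and "period" of a periodic point means least period. Write $\mathrm{Per}(f)$ for the set of periods of $f$. Entropies use natural logarithms.

**Definition (Sharkovskii order and type).** The Sharkovskii order on $\mathbb N\cup\{2^\infty\}$ is
$$3\prec 5\prec 7\prec\cdots\prec 2\cdot 3\prec 2\cdot 5\prec\cdots\prec 2^2\cdot 3\prec 2^2\cdot 5\prec\cdots\prec 2^\infty\prec\cdots\prec 2^3\prec 2^2\prec 2\prec 1 .$$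
Sharkovskii's theorem says that if $f$ has a point of period $m$ and $m\prec n$, then $f$ has a point of period $n$. The type $\mathrm{Sh}(f)$ is the $\prec$-minimal period of $f$ if there is one; otherwise $\mathrm{Per}(f)$ is exactly the set of powers of $2$, and $\mathrm{Sh}(f)=2^\infty$. We count $2^\infty$ as a power of $2$.

*Example of type 5.* Let $f$ on $[1,5]$ be affine between consecutive integers with $f(1)=3$, $f(2)=5$, $f(3)=4$, $f(4)=2$, $f(5)=1$. Then $1\to3\to4\to2\to5\to1$ is an orbit of period 5. Put $I_j=[j,j+1]$. The images are $f(I_1)=I_3\cup I_4$, $f(I_2)=I_4$, $f(I_3)=I_2\cup I_3$, $f(I_4)=I_1$. A point of period 3 never visits an integer, so it follows a closed walk of length 3 in the graph $I_1\to I_3,I_4$; $I_2\to I_4$; $I_3\to I_2,I_3$; $I_4\to I_1$. From $I_1$ the walks of length 3 end in $I_2,I_3,I_4$ (via $I_3I_3$, $I_3I_2$, $I_4I_1$), so $I_1$ lies on no closed walk of length 3. Hence neither does $I_4$, whose only successor is $I_1$, nor $I_2$, whose only successor is $I_4$. What remains is $I_3I_3I_3$. On $I_3$ the slope is $-2$, so the cube of $f$ along this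 walk is affine with slope $-8$ and has only one fixed point, the fixed point of $f$. So there is no period 3, and $\mathrm{Sh}(f)=5$.

**Definition ($q$-modal).** $f$ is $q$-modal if it is piecewise monotone with exactly $q$ turning points. Then $I$ is partitioned into $q+1$ closed intervals, the *laps*, on each of which $f$ is monotone.

*Example.* The map above is $1$-modal, with laps $[1,2]$ and $[2,5]$. For odd $m\ge3$ let $T_m:[0,1]\to[0,1]$ be the piecewise linear map whose laps are $[i/m,(i+1)/m]$, $0\le i<m$, each mapped affinely onto $[0,1]$, with $T_m(0)=0$. Since $m$ is odd, the last lap is increasing and $T_m(1)=1$. The map $T_m$ is $(m-1)$-modal.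

## Horseshoes, Markov matrices and loops of intervals

Let $h(f)$ be the topological entropy of $f$, that is, $h(f)=\lim_{\varepsilon\to0}\limsup_n\frac1n\ln s(n,\varepsilon)$, where $s(n,\varepsilon)$ is the largest number of points whose orbits of length $n$ are pairwise $\varepsilon$-apart at some time. We use entropy only through the following facts.

**Definition (horseshoe).** An $m$-horseshoe for a map $g$ is a family of $m$ nondegenerate closed intervals with pairwise disjoint interiors such that the image under $g$ of each contains all of them. *Example:* the $m$ laps of $T_m$.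

**(F1)** (Misiurewicz; see Alsedà–Llibre–Misiurewicz, *Combinatorial Dynamics and Entropy in Dimension One*, §4.3.) If $h(f)>0$, there are $N_j,m_j$ such that $f^{N_j}$ has an $m_j$-horseshoe and $\frac{\ln m_j}{N_j}\to h(f)$. Conversely, if $f^N$ has an $m$-horseshoe, then $h(f)\ge\frac{\ln m}{N}$.

**Definition ($P$-linear map).** Let $P$ be a finite set containing the endpoints of $I$ with $f(P)\subset P$, and let $f$ be affine between consecutive points of $P$. The intervals between consecutive points of $P$ are called *basic*; we write $J\to K$ if $J,K$ are basic and $K\subset f(J)$, and let $M$ be the $0$–$1$ matrix with $M_{JK}=1$ iff $J\to K$.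

**(F2)** (Block–Guckenheimer–Misiurewicz–Young; ibid. §4.4.) The entropy of a $P$-linear map is $\max(0,\ln\rho(M))$, where $\rho$ is the spectral radius.

*Examples.* For $T_m$ with $P=\{0,\frac1m,\dots,1\}$ the matrix is the $m\times m$ all-ones matrix, so $h(T_m)=\ln m$. For the orbit $1\to2\to3\to1$ and the map that is affine between these points, $[1,2]\to[2,3]$ and $[2,3]\to[1,2],[2,3]$, so $\rho(M)=\frac{1+\sqrt5}2$.

**(Tight covers)** *If $g$ is continuous on an interval $A$ and $g(A)\supset K$ with $K$ a nondegenerate closed interval, then some closed $A'\subset A$ satisfies $g(A')=K$ and $g(\mathrm{int}\,A')\subset\mathrm{int}\,K$.* Choose $x,y\in A$ with $g(x)=\min K$, $g(y)=\max K$, say $x<y$. Let $x'$ be the last point of $[x,y]$ with $g(x')=\min K$, and $y'$ the first point of $[x',y]$ with $g(y')=\max K$. On $(x',y')$ the map $g$ takes neither extreme value, so by the intermediate value theorem it stays strictly between them. Take $A'=[x',y']$; the case $x>y$ is the same.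

**(F3)** *If $K_0,\dots,K_{n-1}$ are closed intervals with $f(K_i)\supset K_{i+1}$ (indices mod $n$), there is $y\in K_0$ with $f^i(y)\in K_i$ for all $i$ and $f^n(y)=y$.* All our intervals are nondegenerate. Put $A_n=K_0$ and, going backwards, choose $A_i\subset K_i$ with $f(A_i)=A_{i+1}$. Then $f^n(A_0)=K_0\supset A_0$, so $f^n$ has a fixed point in $A_0$.

*Example.* Let $A=[0,\frac1m]$ and $B=[\frac2m,\frac3m]$ be the first and third laps of $T_m$. The loop $A\to A\to B\to A$ gives $x$ with $x\in A$, $T_m^2x\in B$, $T_m^3x=x$. As $A\cap B=\emptyset$, $x$ is not fixed, so it has period 3. Hence $\mathrm{Per}(T_m)=\mathbb N$ and $\mathrm{Sh}(T_m)=3$.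

## Conditional entropy and the Parry chain

For finitely-valued random variables, $H(X)=-\sum_xP(X=x)\ln P(X=x)$ and $H(X|Y)=\sum_yP(Y=y)\,H(X|Y=y)$. Write $H_b(\eta)=-\eta\ln\eta-(1-\eta)\ln(1-\eta)$ for the entropy of an event of probability $\eta$. We use four textbook rules.

1. If $X$ takes at most $r(y)$ values when $Y=y$, then $H(X|Y)\le E\ln r(Y)$.
2. If $Z$ is a function of $(X,Y)$, then $H(X|Y)=H(Z|Y)+H(X|Y,Z)$.
3. $H(X|Y,Z)\le H(X|Y)$. In particular $H(X|Y)\le H(X|u(Y))$ for any function $u$.
4. If $X$ and $Z$ are independent given $Y$, then $H(X|Y,Z)=H(X|Y)$.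

*Example for rule 2.* For a fair die $X$ with parity $Z$ and trivial $Y$: $\ln6=\ln2+\ln3$.

**(F4)** *An irreducible $0$–$1$ matrix $A$ with $\rho=\rho(A)>0$ carries a stationary Markov chain, the Parry chain, which moves only along transitions allowed by $A$ and has $H(X_1|X_0)=\ln\rho$.* By Perron–Frobenius take positive $l,r$ with $lA=\rho l$, $Ar=\rho r$, $\sum_il_ir_i=1$. Put $\pi_i=l_ir_i$ and $p_{ij}=A_{ij}r_j/(\rho r_i)$. Rows sum to 1, and $\sum_i\pi_ip_{ij}=\rho^{-1}r_j\sum_il_iA_{ij}=\pi_j$. On allowed transitions $-\ln p_{ij}=\ln\rho+\ln r_i-\ln r_j$, and the mean of $\ln r_{X_0}-\ln r_{X_1}$ is $0$ by stationarity. We index the chain by $t\in\mathbb Z$.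

*Example.* For $A=\begin{pmatrix}0&1\\1&1\end{pmatrix}$ and $\rho=\frac{1+\sqrt5}2$ we have $r=(1,\rho)$. State 1 moves to 2 with probability 1; state 2 moves to 1 with probability $\rho^{-2}$ and to itself with probability $\rho^{-1}$, and $\rho^{-1}+\rho^{-2}=1$.

For any stationary process, $H(X_0|X_1)=H(X_0,X_1)-H(X_1)=H(X_0,X_1)-H(X_0)=H(X_1|X_0)$. This equality of forward and backward uncertainty will be essential.

## Do distinct types have asymptotically distinct maximal entropies?

**Definition.** For a type $s$ and $q\ge1$, let $h(s,q)$ be the supremum of $h(f)$ over all $q$-modal $f$ with $\mathrm{Sh}(f)=s$.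

The following are given with the problem: the supremum is over a nonempty set for every $s,q$; for fixed $s$ the sequence $h(s,q)$ is non-decreasing in $q$; and $h(s,q)=0$ if $s$ is a power of $2$. *Example:* $h(3,q)=\ln(q+1)$ (Misiurewicz–Szlenk). For even $q$ the lower bound is visible: $T_{q+1}$ is $q$-modal of type 3 with entropy $\ln(q+1)$.

The problem comes from the paper "Asymptotic Behavior of the Entropy of Interval Maps" (https://people.cas.uab.edu/~ablokh/bb02273.pdf). Two further known results are
$$\liminf_{q\to\infty}\,h(3,q)-h(5,q)\ge\ln(2/\sqrt3),\qquad \liminf_{q\to\infty}\,h(3\cdot2^k,q)-h(3\cdot2^\ell,q)\ge\ln2^{\ell-k}\quad(0\le k\le\ell).$$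
They suggest the statement to be decided:

> *Given types $s'\prec s''$ that are not both powers of $2$, is it true that $\liminf_{q\to\infty}\,h(s',q)-h(s'',q)>0$?*

## Types 3, 6 and 5 by hand

**Type 6.** On $[0,3]$ let $F(x)=2+T_m(x)$ on $[0,1]$, $F(x)=T_m(x-2)$ on $[2,3]$, and let $F$ be affine from $F(1)=3$ to $F(2)=0$. The blocks $[0,1]$ and $[2,3]$ are swapped, and $F^2=T_m\circ T_m=T_{m^2}$ on $[0,1]$. So periods inside the blocks are exactly the even numbers. In $(1,2)$ the slope is $-3$: one fixed point, and every other point is pushed into the blocks. Hence $\mathrm{Sh}(F)=6$. There are $m-1$ turning points inside each block and one at each of $1$ and $2$, so $q=2m$. Since $F^2$ has an $m^2$-horseshoe, $h(F)\ge\ln m=\ln(q/2)$. Compared with $\ln(q+1)$ for type 3, we seem to pay $\ln2$: from inside one block, only half of the laps are available as targets.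

**Type 5.** Here is a cheap way to make a map of type 5 with many laps. Put a $1$-modal map of type 5 on the left third of the interval, the swapped-block map $F$ on the right third, and join them affinely. We check below that no unwanted periods appear. The type is now 5, the price is about three turning points, and the entropy is at least $\ln m\approx\ln(q/2)$ as before. The same works for type 7, and for 9. So
$$h(5,q),\ h(7,q),\ h(9,q),\ \dots,\ h(6,q)\ \ge\ \ln(q/2)-o(1),$$
and the problem turns on whether type 5 can do *better* than $\ln(q/2)$. It cannot, and this refutes the statement. The general result is as follows.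

## Exact asymptotics and the classification of pairs

Write a type that is not a power of 2 as $s=2^kn$ with $k\ge0$ and $n\ge3$ odd, and put
$$e(2^k\cdot3)=k,\qquad e(2^kn)=k+1\quad(n\ge5\text{ odd}).$$

**Theorem.** For every $s$ that is not a power of $2$, $\ \lim_{q\to\infty}\big(\ln q-h(s,q)\big)=e(s)\ln2$.

**Corollary.** Let $s'\prec s''$, not both powers of $2$.

1. If $s''$ is a power of $2$, then $h(s',q)-h(s'',q)=h(s',q)\to\infty$.
2. Otherwise $h(s',q)-h(s'',q)\to(e(s'')-e(s'))\ln2$. This limit is $0$ iff $s',s''$ lie in a common set $W_k=\{2^k5,2^k7,2^k9,\dots\}\cup\{2^{k+1}3\}$, and it is at least $\ln2$ otherwise.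

So the statement in question is **false**: for instance $\lim(h(5,q)-h(6,q))=\lim(h(5,q)-h(7,q))=0$. It holds exactly for the pairs that do not lie in a common $W_k$. Also $\lim(h(3,q)-h(5,q))=\ln2$, and $\ln2^{\ell-k}$ is the exact limit for the pair $3\cdot2^k,3\cdot2^\ell$.

*Proof of the Corollary from the Theorem.* Powers of $2$ form the final part of the order, so $s'$ is never a power of 2; this gives part 1, since then $h(s'',q)=0$. The types that are not powers of 2 are ordered as
$$3\ \prec\ \underbrace{5\prec7\prec\cdots\prec6}_{W_0}\ \prec\ \underbrace{10\prec14\prec\cdots\prec12}_{W_1}\ \prec\ \underbrace{20\prec28\prec\cdots\prec24}_{W_2}\ \prec\cdots,$$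
and $e=0$ exactly on $\{3\}$, $e=k+1$ exactly on $W_k$. So $e$ is non-decreasing along $\prec$, with integer values, and part 2 follows. $\square$

## Lower bounds: swapped blocks and gluing

Since $h(s,\cdot)$ is non-decreasing, it suffices to exhibit maps of type exactly $s$ with at least one and at most $q$ turning points.

**Step 1: type $3\cdot2^k$, the maps.** *We iterate the block swap $k$ times.* Let $\sigma_0=\mathrm{id}$ on $\{0\}$, and
$$\sigma_{k+1}(i)=i+2^k\ \ (0\le i<2^k),\qquad \sigma_{k+1}(i)=\sigma_k(i-2^k)\ \ (2^k\le i<2^{k+1}).$$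
On $\{0,\dots,2^k-1\}$ we have $\sigma_{k+1}^2=\sigma_k$, and $\sigma_{k+1}$ exchanges the two halves of its domain, so by induction $\sigma_k$ is a cyclic permutation of length $2^k$. For odd $m\ge3$ define $F_{k,m}$ on $[0,2^{k+1}-1]$ by
$$F_{k,m}(x)=2\sigma_k(i)+T_m(x-2i),\qquad x\in[2i,2i+1],\ 0\le i<2^k,$$
and affinely on each $[2i+1,2i+2]$. Thus $F_{0,m}=T_m$, and $F_{1,m}$ is the map $F$ above. On $[2i+1,2i+2]$ the endpoint values are an odd and an even integer, so the affine parts are never constant.

**Step 2: the periods of $F_{k,m}$.** *We show, by induction on $k$ and for all odd $m\ge3$, that*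
$$\mathrm{Per}(F_{k,m})=\{1,2,4,\dots,2^{k-1}\}\cup2^k\mathbb N .$$
For $k=0$ the first set is empty and $\mathrm{Per}(T_m)=\mathbb N$. For the induction step let $f=F_{k+1,m}$, $K=2^{k+1}$, $\Lambda=[0,K-1]$, $\Upsilon=[K,2K-1]$.

On $\Lambda$: for $x\in[2i,2i+1]$, $f(x)=K+2i+T_m(x-2i)$. On $[2i+1,2i+2]\subset\Lambda$ the endpoint values are $K+2i+1$ and $K+2i+2$, so $f(x)=x+K$. Hence $f(\Lambda)=\Upsilon$. On $\Upsilon$: since $\sigma_{k+1}(i+2^k)=\sigma_k(i)$, we have $f(K+y)=F_{k,m}(y)$, so $f(\Upsilon)\subset\Lambda$.

Compose. For $x\in[2i,2i+1]$,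
$$f^2(x)=F_{k,m}\big(2i+T_m(x-2i)\big)=2\sigma_k(i)+T_m(T_m(x-2i))=2\sigma_k(i)+T_{m^2}(x-2i),$$
because $T_m\circ T_m$ fixes $0$ and has $m^2$ full affine laps of equal length. For $x\in[2i+1,2i+2]\subset\Lambda$, $f^2(x)=F_{k,m}(x)$, which is affine with the same endpoint values as $F_{k,m^2}$. So $f^2|_\Lambda=F_{k,m^2}$. As $\Lambda,\Upsilon$ are disjoint and swapped, the periods of $f$ in $\Lambda\cup\Upsilon$ are $2\,\mathrm{Per}(F_{k,m^2})$.

On $[K-1,K]$, $f$ is affine from $f(K-1)=2K-1$ to $f(K)=2\sigma_k(0)\le K-2$, so its slope is less than $-1$ and it has exactly one fixed point there. Any other point of $(K-1,K)$ has its distance to the fixed point multiplied by a constant larger than $1$ as long as the orbit stays in $(K-1,K)$. So it eventually enters the invariant set $\Lambda\cup\Upsilon$ and is not periodic. Therefore $\mathrm{Per}(f)=\{1\}\cup2\,\mathrm{Per}(F_{k,m^2})$, and the induction hypothesis for $m^2$ gives the claim for $k+1$.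

Consequently $\mathrm{Sh}(F_{k,m})=3\cdot2^k$: this number is a period, and everything preceding it has the form $2^jo$ with $j<k$ and $o>1$ odd, which is not a period.

**Step 3: type $3\cdot2^k$, the count.** The map $F_{k,m}$ has at most $2^k(m+1)$ turning points ($m-1$ inside each block and at most two at its ends), and at least one. Since $\sigma_k$ has length $2^k$, $F_{k,m}^{2^k}$ maps $[0,1]$ to itself as $T_{m^{2^k}}$, which has an $m^{2^k}$-horseshoe. By (F1), $h(F_{k,m})\ge\ln m$. The largest odd $m$ with $2^k(m+1)\le q$ satisfies $m>q/2^k-3$, and $m\ge3$ for large $q$. Hence for large $q$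
$$h(3\cdot2^k,q)\ \ge\ \ln\big(q/2^k-3\big). \tag{1}$$

**Step 4: type $2^kn$ with $n\ge5$.** *We obtain the type from a tiny map and the entropy from a map lower in the order.* Let $f_1$ be a $1$-modal map of type $2^kn$, which exists by the given facts, and let $f_2=F_{k+1,m}$. Rescale them by increasing affine maps to $[0,\frac13]$ and $[\frac23,1]$, and join affinely on $[\frac13,\frac23]$ to get $f:[0,1]\to[0,1]$. Since $f(\frac13)\le\frac13$ and $f(\frac23)\ge\frac23$, the slope in the middle is at least $1$. If it equals $1$, $f$ is the identity there. If it exceeds $1$, there is one fixed point in $[\frac13,\frac23]$, and every other point of the open middle interval moves away from it until it leaves and is trapped in $[0,\frac13]$ or $[\frac23,1]$. Either way the middle contributes at most the period $1$, which every interval map has. So $\mathrm{Per}(f)=\mathrm{Per}(f_1)\cup\mathrm{Per}(f_2)$, and $\mathrm{Sh}(f)=2^kn$ because $2^kn\prec3\cdot2^{k+1}=\mathrm{Sh}(f_2)$.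

As $f$ contains a copy of $f_2$, the horseshoe of Step 3 gives $h(f)\ge\ln m$. It has at most $2^{k+1}(m+1)+3$ turning points: those of $f_2$, one of $f_1$, and possibly $\frac13$ and $\frac23$. Taking the largest odd $m$ with $2^{k+1}(m+1)+3\le q$ we get, for large $q$,
$$h(2^kn,q)\ \ge\ \ln\Big(\frac{q-3}{2^{k+1}}-3\Big)\qquad(n\ge5\text{ odd}). \tag{2}$$

## Directed graphs without closed walks of length three

We turn to upper bounds and first isolate the mechanism, for $k=0$. Counting laps gives $h(f)\le\ln(q+1)$ for every $q$-modal $f$. If $\mathrm{Sh}(f)\succ3$, the additional information is that $f$ has no period 3, and we want it to cost a factor 2.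

Idealize. Suppose the dynamics is a directed graph on $R$ laps, with $D\to D'$ meaning that $f(D)\supset D'$, and that the absence of period 3 means that there is no closed walk of length 3. We want $\rho\le R/2$ for the adjacency matrix. The first attempt is a row sum estimate: show that every vertex has at most $R/2$ out-neighbors. This is false. In the star with arrows $1\to v$ and $v\to1$ for $v=2,\dots,R$, all closed walks have even length, yet vertex $1$ has $R-1$ out-neighbors. (Already for the type 5 map of our first example, the lap $[2,5]$ is mapped onto all of $[1,5]$.) The second attempt, averaging out-degrees with equal weights, fails because the average does not bound $\rho$: in the star the average out-degree is below $2$ while $\rho=\sqrt{R-1}$.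

What the hypothesis does give is a relation along an arrow. If $D\to D'$, no $E$ can satisfy both $D'\to E$ and $E\to D$, so
$$|\mathrm{out}(D')|+|\mathrm{in}(D)|\le R .$$
A large out-degree at the head of an arrow is paid for by a small in-degree at its tail. The way to use this is to average over arrows *with the weights of the dynamics itself*, and to count entropy once forward and once backward.

**Warm-up.** *If a $0$–$1$ matrix $A$ of size $R$ has no closed walk of length $3$, then $\rho(A)\le R/2$.*

*Proof.* If $\rho=\rho(A)>0$, choose a strongly connected component with spectral radius $\rho$ and let $(Y_t)$ be its Parry chain. Then $H(Y_2|Y_1)=H(Y_{-1}|Y_0)=\ln\rho$. Given $Y_1$, the variable $Y_2$ takes at most $|\mathrm{out}(Y_1)|$ values; given $Y_0$, the variable $Y_{-1}$ takes at most $|\mathrm{in}(Y_0)|$ values. So by rule 1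
$$2\ln\rho\ \le\ E\ln\big(|\mathrm{out}(Y_1)|\cdot|\mathrm{in}(Y_0)|\big)\ \le\ \ln\frac{R^2}4,$$
because $Y_0\to Y_1$ forces the two numbers to have sum at most $R$, hence product at most $R^2/4$. $\square$

For even $R$ equality occurs for two sets of $R/2$ vertices with all arrows from each to the other: this is the swapped-block picture of type 6.

For actual maps two things spoil the idealization. The image of a lap may cover another lap only partly. And a lap may cover itself (some lap contains a fixed point), so closed walks of length 3 such as $D\to D\to D\to D$ exist and produce only fixed points. We call such transitions bad and show that few values are available for them. If bad transitions are rare, the warm-up survives with a small error; if they are not rare, they waste entropy directly. For $k\ge1$ we also need the block structure of periodic orbits. The rest of the notes carries this out.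

## From a $q$-modal map to one periodic orbit

Let $P$ be a periodic orbit of $f$ of period $p\ge2$. Let $f_P:\mathrm{hull}(P)\to\mathrm{hull}(P)$ be the connect-the-dots map: $f_P=f$ on $P$ and $f_P$ is affine on each basic interval. If $T$ is an interval with distinct endpoints in $P$, then $f_P(T)=\mathrm{hull}f(P\cap T)$. This interval again has distinct endpoints in $P$, and $f_P(T)\subset f(T)$. By induction
$$f_P^N(T)\subset f^N(T)\quad\text{for all }N: \tag{3}$$
indeed $f_P^{N+1}(T)=f_P(f_P^N(T))\subset f(f_P^N(T))\subset f^{N+1}(T)$. Since $f|_P$ is injective, $f_P$ is strictly monotone on its laps, and lap endpoints lie in $P$.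

**Lemma 1.** *If $f$ is $q$-modal, then $f_P$ has at most $q+1$ laps.*

*Proof.* Let $a_0<\dots<a_r$ be the endpoints of the laps of $f_P$; they lie in $P$, and the signs of $f(a_i)-f(a_{i-1})$ alternate. The total change of $f$ over $[a_{i-1},a_i]$ is the sum of its changes over the intersections with laps of $f$. So there is a lap $\Lambda(i)$ of $f$ such that the change of $f$ over $\Lambda(i)\cap[a_{i-1},a_i]$ is nonzero with the sign of $f(a_i)-f(a_{i-1})$. If $i<j$, then $\Lambda(j)$ cannot lie to the left of $\Lambda(i)$: interior points of $\Lambda(i)\cap[a_{i-1},a_i]$ lie to the left of interior points of $\Lambda(j)\cap[a_{j-1},a_j]$. And $\Lambda(i)\ne\Lambda(i+1)$, because $f$ is monotone on a lap and the signs differ. So $\Lambda(1),\dots,\Lambda(r)$ are distinct, and $r\le q+1$. $\square$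

**Lemma 2.** *If $h(f)>0$, then for all $\varepsilon>0$ and $L$ there is a periodic orbit $P$ of period $p>L$ with $h(f_P)>h(f)-\varepsilon$.*

*Proof.* **Disjoint horseshoes.** *We first make the intervals of a horseshoe disjoint at negligible cost.* Let $g=f^{N'}$ have an $m'$-horseshoe $I_1,\dots,I_{m'}$ with $m'\ge2$ and $\ln m'/N'>h(f)-\frac\varepsilon2$, using (F1). For a word $c_0\dots c_{t-1}$ put $A_{c_{t-1}}=I_{c_{t-1}}$ and, going backwards by tight covers, choose $A_{c_i\dots c_{t-1}}\subset I_{c_i}$ that $g$ maps onto $A_{c_{i+1}\dots c_{t-1}}$, interior into interior. Then $g^t(A_{c_0\dots c_{t-1}})=g(I_{c_{t-1}})\supset\bigcup_jI_j$. A common interior point of the intervals of two different words would have, at the first place where the words differ, an image in the interiors of two different $I_j$, which is impossible. So $g^t$ has an $m'^t$-horseshoe. Taking every other interval, from left to right, leaves at least $m'^t/2$ pairwise disjoint ones. Since $\frac1{N't}\ln(m'^t/2-2)\to\frac{\ln m'}{N'}$, for large $t$ we obtain, with $N=N't$, some $m\ge4$ and disjoint closed intervals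 $K_1<\dots<K_m$ with
$$f^N(K_i)\supset\bigcup_jK_j,\qquad \frac{\ln(m-2)}N>h(f)-\varepsilon .$$

**A long orbit seeing all transitions.** Let $u$ be a word over $\{1,\dots,m\}$ containing all two-letter words, and let $c$ be the periodic sequence with repeating word $u1^\nu$, where $\nu\ge|u|+L$. Its length is $\ell=|u|+\nu>L$. The least period $d$ of $c$ divides $\ell$. If $d\le\nu$, the run of ones would force $c$ to be constant; so $d>\nu\ge\ell/2$ and $d=\ell$. By (F3) for $f^N$ there is $x$ with $f^{N\ell}x=x$ and $f^{Nt}x\in K_{c_t}$ for all $t$. As the $K_i$ are disjoint, $x$ determines $c$, so the $f^N$-period of $x$ is exactly $\ell$. The $f$-period $p$ satisfies $p\ge p/\gcd(p,N)=\ell>L$. Let $P$ be the $f$-orbit of $x$.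

**Its connect-the-dots map has a horseshoe.** As the words $i1$ and $im$ occur in $c$, for each $i$ there are $x_i^-,x_i^+\in P\cap K_i$ with $f^N(x_i^-)\in K_1$ and $f^N(x_i^+)\in K_m$. Let $H_i=\mathrm{hull}(x_i^-,x_i^+)\subset K_i$, a nondegenerate interval. Since $f_P=f$ on $P$, for $1<j<m$
$$f_P^N(H_i)\supset\mathrm{hull}\big(f^Nx_i^-,f^Nx_i^+\big)\supset H_j .$$
So $H_2,\dots,H_{m-1}$ form an $(m-2)$-horseshoe for $f_P^N$, and $h(f_P)\ge\ln(m-2)/N>h(f)-\varepsilon$ by (F1). $\square$

## Division of periodic orbits into $2^k$ blocks

**Lemma 3 (division).** *If $f$ has no odd period $>1$ and $P$ is a periodic orbit of period $p\ge2$, then $P=P_L\cup P_R$ with $P_L<P_R$, $f(P_L)=P_R$, $f(P_R)=P_L$.*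

*Example.* For $1\to3\to2\to4\to1$ we have $P_L=\{1,2\}$, $P_R=\{3,4\}$. The connect-the-dots map has $I_1\to I_3\to I_1$ and $I_2\to I_2,I_3$. It has no odd period $>1$: the only closed walks of odd length repeat $I_2$, where the map has slope $-2$ and a single fixed point.

*Proof.* **A self-covering interval.** Let $a=\max\{x\in P:f(x)>x\}$ and let $b$ be the next point of $P$; both exist because $f(\min P)>\min P$ and $f(\max P)<\max P$. Then $f(a)\ge b$ and $f(b)\le a$, so $J^*=[a,b]$ satisfies $J^*\to J^*$. Put $P_L=P\cap(-\infty,a]$ and $P_R=P\cap[b,\infty)$.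

**A second interval covering $J^*$.** Suppose some point of $P_L$ maps into $P_L$; the case of $P_R$ is symmetric. As $f(a)\in P_R$, there are two consecutive points of $P_L$ exactly one of which maps into $P_L$. The basic interval $J\ne J^*$ between them satisfies $J\to J^*$.

**$J$ is reachable from $J^*$.** The intervals $f_P^i(J^*)$ increase with $i$, since $J^*\subset f_P(J^*)$. Their union contains $a$, and the set of points of $P$ in it is $f$-invariant, so it contains $P$; thus $f_P^i(J^*)=\mathrm{hull}(P)$ for some $i$. Each $f_P^i(J^*)$ is a union of basic intervals, and the image of a basic interval is a union of basic intervals. So a basic interval in $f_P^{i+1}(J^*)$ is covered by some basic interval in $f_P^i(J^*)$. Hence every basic interval can be reached from $J^*$.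

**A forbidden odd period.** Take a shortest path $J^*=K_0\to\dots\to K_r=J$; then $r\ge1$ and $J$ occurs only at its end. For every $n\ge r+1$ the sequence $K_0,\dots,K_r,J^*,\dots,J^*$ of $n$ intervals is a closed walk in which $J$ occurs exactly once. Take $n\ge3$ odd and $y$ from (F3), which applies to $f$ by (3). If $y\in P$, then $p\mid n$, so $p>1$ is odd and is a period of $f$: a contradiction. If $y\notin P$, its orbit avoids $P$, so $f^i(y)$ lies in the interior of the $i$-th interval. Since $J$ occurs exactly once and distinct basic intervals have disjoint interiors, the orbit visits $\mathrm{int}\,J$ once in $n$ steps, so $y$ has least period $n$: a contradiction.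

Hence $f(P_L)\subset P_R$ and $f(P_R)\subset P_L$, and injectivity of $f$ on $P$ gives equality. $\square$

**Lemma 4.** *Suppose $f$ has no period of the form $2^jo$ with $0\le j<k$, $o>1$ odd. Let $N=2^k$ and let $P$ have period $p>N$. Then $N\mid p$, and $P$ is a union of $N$ sets ("blocks") $B_\varphi$, $\varphi\in\mathbb Z/N$, with pairwise disjoint hulls, $|B_\varphi|=p/N\ge2$ and $f(B_\varphi)=B_{\varphi+1}$.*

*Proof.* We show by induction on $j\le k$ that $P$ splits into $2^j$ equal blocks with disjoint hulls that $f$ permutes cyclically. For $j=0$ take $P$ itself. Suppose this holds for some $j<k$. As $f$ is transitive on $P$, each block is a periodic orbit of $g=f^{2^j}$, of period $p/2^j>1$. If $g$ had an odd period $o>1$, then $f$ would have a period $n$ with $n/\gcd(n,2^j)=o$, that is $n=2^io$ with $i\le j<k$, which is excluded. So Lemma 3 applies to $g$: each block splits into a left and a right half swapped by $g$. The block is a $g$-cycle of even length, so it consists of two $g^2$-orbits, and these are the two halves. Since $f$ commutes with $g^2$, it maps $g^2$-orbits to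 $g^2$-orbits, hence permutes the $2^{j+1}$ halves, cyclically because $f$ is transitive on $P$. The hulls of the halves are disjoint. For $j=k$ number the blocks so that $f(B_\varphi)=B_{\varphi+1}$. The block size $p/N$ exceeds $1$ because $p>N$. $\square$

## Entropy as uncertainty about the past piece; the case $n=3$

Let $s=2^kn$, $N=2^k$, let $f$ be $q$-modal with $\mathrm{Sh}(f)=s$, and suppose $h(f)>\ln N$. The numbers $2^jo$ with $j<k$, $o>1$ odd precede $s$, so they are not periods of $f$. By Lemma 2 choose $P$ with $p>N$ and $\kappa:=h(f_P)>\ln N$, where $\kappa$ may be taken arbitrarily close to $h(f)$. Apply Lemma 4.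

**Step 1: phases.** *We get rid of the basic intervals between blocks.* A basic interval inside $\mathrm{hull}(B_\varphi)$ has *phase* $\varphi$. The remaining $N-1$ basic intervals, between neighboring blocks, are *gaps*. If $J$ has phase $\varphi$ and $J\to K$, then $K\subset\mathrm{hull}f(B_\varphi)=\mathrm{hull}(B_{\varphi+1})$, so $K$ has phase $\varphi+1$. By (F2), $\kappa=\ln\rho(M)$. Let $C$ be a strongly connected component with $\rho(M_C)=\rho(M)$. Intervals with a phase never lead to gaps, so $C$ consists only of gaps or only of intervals with a phase. In the first case row sums give $\rho(M)\le N-1$, contradicting $\kappa>\ln N$. So all members of $C$ have phases.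

Let $(X_t)_{t\in\mathbb Z}$ be the Parry chain on $C$, so $\kappa=H(X_1|X_0)=H(X_0|X_1)$. Let $\Phi_t$ be the phase of $X_t$. Then $\Phi_{t+1}=\Phi_t+1$, and by stationarity $P(\Phi_0=\varphi)=P(\Phi_1=\varphi+1)=P(\Phi_0=\varphi+1)$, so $\Phi_0$ is uniform on $\mathbb Z/N$.

**Step 2: pieces.** *We replace basic intervals, of which there may be very many, by objects whose number is controlled by $q$.* Cut each $\mathrm{hull}(B_\varphi)$ at the lap endpoints of $f_P$ in its interior, and call the resulting closed intervals *pieces* of phase $\varphi$. They have endpoints in $P$, and $f_P$ is injective on each. Let $R_\varphi\ge1$ be their number. By Lemma 1, $f_P$ has at most $q$ turning points, and each adds at most one piece to the $N$ hulls. So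
$$\sum_\varphi R_\varphi\le R:=q+N . \tag{4}$$
*Example.* For the type 5 orbit of the first section, $N=1$ and the pieces are $[1,2]$ and $[2,5]$.

**Step 3: the entropy formula.** *We express $\kappa$ through pieces.* Let $D_t$ be the piece containing $X_t$. The pair $(D_0,X_1)$ determines $X_0$: as $f_P$ is injective on $D_0$, the images of the basic intervals in $D_0$ have disjoint interiors, and only one of them contains $X_1$. Since $D_0$ is a function of $X_0$, rule 2 gives $H(X_0|X_1)=H(D_0|X_1)+H(X_0|X_1,D_0)=H(D_0|X_1)$. Moreover $X_1$ determines $\Phi_0$. Grouping the values of $X_1$ by phase,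
$$\kappa=H(D_0|X_1)=\frac1N\sum_\varphi E_\varphi,\qquad E_\varphi:=H(D_0\,|\,X_1,\ \Phi_0=\varphi)\le\ln R_\varphi, \tag{5}$$
where $E_\varphi$ is the conditional entropy of $D_0$ given $X_1$ under the law conditioned on $\Phi_0=\varphi$; the last bound holds because there are only $R_\varphi$ pieces of phase $\varphi$.

**Step 4: the case $n=3$.** By (5), the inequality of arithmetic and geometric means, and (4), $\kappa\le\frac1N\sum_\varphi\ln R_\varphi\le\ln\frac RN$. Letting $\kappa\to h(f)$, and recalling that we assumed $h(f)>\ln N$,
$$h(2^k3,q)\le\max\{\ln N,\ \ln(1+q/N)\}. \tag{6}$$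
With (1) this proves the Theorem for $s=3\cdot2^k$.

## Forbidding period 3 for $f^N$ halves the pieces: the case $n\ge5$

Now $n\ge5$. The numbers $3\cdot2^j$ with $j\le k$ precede $s$, so they are not periods of $f$. Hence $g:=f^N$ has no point of period 3: the $f$-period $n'$ of such a point would satisfy $n'/\gcd(n',2^k)=3$, so $n'=3\cdot2^j$ with $j\le k$.

Fix $\varphi$ and work under the law conditioned on $\Phi_0=\varphi$. Each $\Phi_t$ is determined by $\Phi_0$ and vice versa, and the finite-dimensional laws of the chain are only multiplied by $N\cdot 1[\Phi=\varphi]$ at one place. So $(X_t)$ is still Markov with the same transition probabilities. The event $\Phi_0=\varphi$ is the event $\Phi_N=\varphi$, so the conditioned law is invariant under the shift by $N$, and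
$$Y_t:=D_{tN}\qquad(t\in\mathbb Z)$$
is a stationary process with values in the $R_\varphi$ pieces of phase $\varphi$. (It need not be Markov.)

**Step 5: passing to $f^N$.** *We bound $E_\varphi$ by the one-step uncertainty of $Y$, in both time directions.* Given $X_1$, the variables $X_0$ and $X_N$ are independent (if $N=1$ there is nothing to do). So by rules 4 and 3
$$E_\varphi=H(D_0|X_1)=H(D_0|X_1,X_N)\le H(D_0|X_N)\le H(D_0|D_N)=H(Y_0|Y_1).$$
Put $\omega:=H(Y_0|Y_1)=H(Y_1|Y_0)$, the equality being stationarity. Then
$$E_\varphi\le\omega. \tag{7}$$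

**Step 6: good transitions; bad ones have few values.** For pieces $D,D'$ of phase $\varphi$ call $(D,D')$ *good* if $D'\subset f_P^N(D)$ and $D\cap D'=\emptyset$. We claim that given $Y_0=D$, at most 5 values $D'$ of positive probability of $Y_1$ make $(D,D')$ not good. If $D'$ has positive probability, some basic interval lies in both $D'$ and the interval $f_P^N(D)$. If moreover $D'\not\subset f_P^N(D)$, then $D'$ contains points inside and points outside $f_P^N(D)$, hence an endpoint of $f_P^N(D)$ in its interior. Pieces have disjoint interiors, so there are at most 2 such $D'$. At most 3 pieces of phase $\varphi$ meet $D$, namely $D$ and its neighbors. This makes at most 5.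

Let $G_t$ be the event that $(Y_t,Y_{t+1})$ is good, and $\eta=1-P(G_0)$; by stationarity $P(G_t)=1-\eta$ for all $t$. Since $1_{G_0}$ is a function of $(Y_0,Y_1)$, rules 2 and 1 give
$$\omega=H(1_{G_0}|Y_0)+H(Y_1|Y_0,1_{G_0})\le\ln2+\eta\ln5+(1-\eta)\ln R_\varphi\le\ln10+(1-\eta)\ln R_\varphi . \tag{8}$$
So if bad transitions are frequent, $\omega$ is small.

**Step 7: disjointness along a good transition.** *This is the relation of the warm-up, for maps.* Let
$$S^+(D)=\{D':(D,D')\text{ good}\},\qquad S^-(D')=\{D:(D,D')\text{ good}\},$$
$\alpha(D)=|S^+(D)|/R_\varphi$ and $\beta(D)=|S^-(D)|/R_\varphi$. We claim that if $(Y_0,Y_1)$ is good, then $S^+(Y_1)\cap S^-(Y_0)=\emptyset$. Otherwise take $D$ in the intersection: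
$$f_P^N(Y_0)\supset Y_1,\qquad f_P^N(Y_1)\supset D,\qquad f_P^N(D)\supset Y_0 .$$
Pieces have endpoints in $P$, so by (3) the same inclusions hold for $g=f^N$. By (F3) there is $x\in Y_0$ with $gx\in Y_1$ and $g^3x=x$. As $Y_0\cap Y_1=\emptyset$, $x\ne gx$, so $x$ has $g$-period 3: a contradiction. Hence
$$\text{on }G_0:\qquad\alpha(Y_1)+\beta(Y_0)\le1,\qquad\alpha(Y_1)\beta(Y_0)\le\tfrac14 . \tag{9}$$

**Step 8: counting forward and backward.** *If bad transitions are rare, we lose almost $\ln2$.* Split $H(Y_2|Y_1)$ according to $G_1$. On $G_1$, $Y_2$ lies in $S^+(Y_1)$, which is then nonempty; off $G_1$ use the bound $\ln R_\varphi$. With $H(1_{G_1}|Y_1)\le H_b(\eta)$ this gives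
$$\omega=H(Y_2|Y_1)\le H_b(\eta)+E\big[1_{G_1}\ln|S^+(Y_1)|\big]+\eta\ln R_\varphi=H_b(\eta)+\ln R_\varphi-E\Big[1_{G_1}\ln\tfrac1{\alpha(Y_1)}\Big],$$
because $\ln|S^+|=\ln R_\varphi+\ln\alpha$ and $P(G_1)=1-\eta$. In the same way, splitting $H(Y_{-1}|Y_0)$ according to $G_{-1}$, on which $Y_{-1}\in S^-(Y_0)$,
$$\omega=H(Y_{-1}|Y_0)\le H_b(\eta)+\ln R_\varphi-E\Big[1_{G_{-1}}\ln\tfrac1{\beta(Y_0)}\Big].$$
Add the two. The quantities $\ln\frac1\alpha$ and $\ln\frac1\beta$ are nonnegative, so we may restrict both expectations to $G_{-1}\cap G_0\cap G_1$, which has probability at least $1-3\eta$ and on which (9) gives $\ln\frac1{\alpha(Y_1)\beta(Y_0)}\ge\ln4$. Hence $2\omega\le2\ln R_\varphi+2H_b(\eta)-(1-3\eta)\ln4$. (If $1-3\eta<0$ the inequality holds because the discarded expectation is nonnegative.) That is,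
$$\omega\le\ln R_\varphi-\ln2+3\eta\ln2+H_b(\eta). \tag{10}$$

**Step 9: one bound for all $\eta$.** *We play (8) against (10).* Let $R_\varphi\ge400$ and $\delta(R_\varphi)=\ln20/\ln R_\varphi$, so $\delta(R_\varphi)\le\frac12$ because $400=20^2$. If $\eta\ge\delta(R_\varphi)$, then (8) gives $\omega\le\ln10+\ln R_\varphi-\ln20=\ln R_\varphi-\ln2$. If $\eta<\delta(R_\varphi)$, use (10); the function $3\eta\ln2+H_b(\eta)$ is increasing on $[0,\frac12]$. With (7), in both cases
$$E_\varphi\le\ln R_\varphi-\ln2+\epsilon(R_\varphi),\qquad\epsilon(r):=3\delta(r)\ln2+H_b(\delta(r)). \tag{11}$$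
As $\delta$ decreases from $\frac12$ to $0$ on $[400,\infty)$, $\epsilon$ is decreasing there and $\epsilon(r)\to0$ as $r\to\infty$.

**Step 10: averaging over the phases.** *The remaining worry is a phase with few pieces, for which (11) is useless; such a phase wastes so much that the trivial bound suffices.* Let $R=q+N\ge\max\{400^2,(2N)^{2N}\}$.

If all $R_\varphi\ge\sqrt R$, which is at least $400$, then (5), (11), the inequality of the means and (4) give $\kappa\le\ln\frac RN-\ln2+\epsilon(\sqrt R)$.

If some $R_\varphi<\sqrt R$, bound the other phases by $\ln R$ in (5):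
$$\kappa\le\frac1N\Big[(N-1)\ln R+\frac12\ln R\Big]=\ln R-\frac{\ln R}{2N}\le\ln R-\ln(2N)=\ln\frac R{2N},$$
because $\ln R\ge2N\ln(2N)$.

So in either case $\kappa\le\ln\frac R{2N}+\epsilon(\sqrt R)$. Let $\kappa\to h(f)$. Maps with $h(f)\le\ln N$ satisfy the same bound, since $R\ge(2N)^{2N}\ge2N^2$ gives $\ln N\le\ln\frac R{2N}$. The bound does not depend on $f$, so for all odd $n\ge5$ and all large $q$
$$h(2^kn,q)\ \le\ \ln\frac{q+2^k}{2^{k+1}}+\epsilon\big(\sqrt{q+2^k}\big)=\ln q-(k+1)\ln2+o(1). \tag{12}$$

**Step 11: end of the proof.** For $s=3\cdot2^k$, (1) and (6) give $h(s,q)=\ln q-k\ln2+o(1)$. For $s=2^kn$ with $n\ge5$ odd, (2) and (12) give $h(s,q)=\ln q-(k+1)\ln2+o(1)$. This is the Theorem, and with it the Corollary. In particular (12) and (2) with $k=0$, together with (1) and (6) with $k=1$, show that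
$$h(5,q),\ h(7,q),\ h(9,q),\ \dots,\ h(6,q)\quad\text{all equal}\quad\ln(q/2)+o(1).$$
So $\liminf_{q\to\infty}\big(h(5,q)-h(7,q)\big)=0$ although $5\prec7$, and the statement is disproved. For the disproof alone, the upper bound (12) for $h(5,q)$ together with a lower bound for $h(7,q)$ or $h(6,q)$ suffices. $\blacksquare$
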